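\title{A surjective two-dimensional cellular automaton that is not surjective on periodic configurations}

\begin{abstract}
A one-dimensional cellular automaton is surjective if and only if every periodic configuration has a periodic preimage. We show that this equivalence fails in dimension two: there is a surjective two-dimensional cellular automaton under which a constant configuration has no fully periodic preimage. The automaton comes from a system of equations that can be solved row by row, with auxiliary variables computed in each row by right-to-left and left-to-right passes, and this makes it surjective. The system is built so that every doubly periodic solution encodes a doubly periodic solution of the same system with a smaller horizontal period, and infinite descent excludes periodic solutions. A coding transfers the example to every alphabet with at least two letters and to every dimension $d\ge 2$.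
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $A$ be a finite set of states and let $d\ge 1$. A \emph{configuration} is a map $c:\mathbb{Z}^d\to A$. A \emph{$d$-dimensional cellular automaton} over $A$ is a map $G:A^{\mathbb{Z}^d}\to A^{\mathbb{Z}^d}$ of the form
\[
G(c)(\vec x)=g\bigl(c(\vec x+\vec n_1),\dots,c(\vec x+\vec n_r)\bigr),
\]
where $\vec n_1,\dots,\vec n_r\in\mathbb{Z}^d$ are fixed vectors, the \emph{neighborhood}, and $g:A^r\to A$ is a fixed map, the \emph{local rule}. A vector $\vec p\in\mathbb{Z}^d$ is a \emph{period} of $c$ if $c(\vec x+\vec p)=c(\vec x)$ for all $\vec x$, and $c$ is \emph{periodic}, or \emph{fully periodic} for emphasis, if it has $d$ linearly independent periods. Since $G$ commutes with translations, every period of $c$ is a period of $G(c)$. So $G$ restricts to a map $G_P$ from periodic configurations to periodic configurations, and $G_P$ is surjective exactly when every periodic configuration has a periodic preimage under $G$.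

We use two standard facts throughout.

\begin{itemize}
\item[(F1)] \emph{Periods along the axes.} The periods of a periodic configuration form a subgroup of $\mathbb{Z}^d$ of finite index $j$, and such a subgroup contains $j\mathbb{Z}^d$. In particular a periodic configuration on $\mathbb{Z}^2$ has periods $(p,0)$ and $(0,p')$ for some $p,p'\ge1$.
\item[(F2)] \emph{Compactness.} Suppose that for every configuration $e$ and every finite box there is a configuration $c$ such that $G(c)$ and $e$ agree on the box. Then $G$ is surjective. Indeed, take such configurations $c_1,c_2,\dots$ for boxes that exhaust $\mathbb{Z}^d$. As $A$ is finite, a diagonal argument gives a subsequence that is eventually constant at every cell, and its limit $c$ satisfies $G(c)=e$ because each value of $G(c)$ depends on finitely many cells.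
\end{itemize}

By (F1), a periodic configuration is a finite object, a coloring of a discrete torus $(\mathbb{Z}/j)^d$. It is natural to ask how much of the behavior of $G$ can be read off from these finite objects. The lecture slides \cite{lecture} record the following. In every dimension,
\[
G \text{ injective}\implies G_P\text{ injective}\implies G_P\text{ surjective}\implies G\text{ surjective}.
\]
(The last implication follows from (F2), because every pattern on a box extends to a periodic configuration.) In dimension one,
\begin{align}
G\text{ injective}&\iff G_P\text{ injective},\label{eq:inj}\\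
G\text{ surjective}&\iff G_P\text{ surjective}.\label{eq:surj}
\end{align}
In dimension two \eqref{eq:inj} fails, a counterexample being the automaton called Snake-XOR, and \cite{lecture} states that it is not known whether \eqref{eq:surj} holds there. The question is thus: \emph{if a two-dimensional cellular automaton is surjective, does every periodic configuration have a periodic preimage?} The answer is no.

\begin{theorem}\label{thm:A}
There are a finite set $A$, a state $0\in A$ and a surjective two-dimensional cellular automaton $G:A^{\mathbb{Z}^2}\to A^{\mathbb{Z}^2}$ such that the constant configuration $0^{\mathbb{Z}^2}$ has no fully periodic preimage. Hence $G$ is surjective and $G_P$ is not.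
\end{theorem}

\begin{theorem}\label{thm:B}
For every $d\ge2$ and every finite set $B$ with $|B|\ge2$ there is a surjective $d$-dimensional cellular automaton $H$ over $B$ such that $H_P$ is not surjective. Hence \eqref{eq:surj} holds for all $d$-dimensional cellular automata over $B$ if and only if $d=1$ or $|B|=1$. For $d=2$, $H$ can be chosen so that some periodic configuration has no $H$-preimage with even one nonzero period.
\end{theorem}

\subsection{Two reasons to expect the opposite answer}\label{sec:yes}

\emph{Dimension one.} Here \eqref{eq:surj} is a pigeonhole argument. Let the neighborhood lie in $[-\rho,\rho]$, let $e$ have period $p\ge1$, and let $G(c)=e$. Among the words $c(ip)\,c(ip+1)\cdots c(ip+2\rho-1)$, $i\in\mathbb{Z}$, two coincide, say for $i<j$. Put $P=(j-i)p$ and let $c'$ be the configuration of period $P$ that agrees with $c$ on $[ip,jp)$. For $x\in[jp,jp+2\rho)$, induction on $x$ gives $c'(x)=c'(x-P)=c(x-P)=c(x)$. So $c'=c$ on $[ip,jp+2\rho)$, and $G(c')=e$ on $[ip+\rho,jp+\rho)$. This interval has length $P$, and $P$ is a period of both $G(c')$ and $e$, so $G(c')=e$. In the plane one would have to cut a rectangle out of $c$ whose two pairs of opposite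 sides match at the same time, and the number of possible sides grows with the rectangle. The argument survives only if $c$ already has one nonzero period (Lemma~\ref{lem:oneperiod}).

\emph{Automata that can be solved row by row.} A direct way to make a two-dimensional automaton surjective is to make the equation $G(c)=e$ triangular. Let $A=\mathbb{Z}/|A|$, let $\psi:A^3\to A$ be any map, and put
\[
G(c)(x,t)=c(x,t)-\psi\bigl(c(x-1,t-1),c(x,t-1),c(x+1,t-1)\bigr).
\]
The equation $G(c)=e$ expresses row $t$ of $c$ through row $t-1$, so it can be solved on every box and $G$ is surjective by (F2). But $G_P$ is surjective as well. Let $e$ have periods $(p,0)$ and $(0,p')$. A row of period $p$ is followed by a row of period $p$, so going up $p'$ rows from row $0$ is a map $\Theta$ from the finite set of rows of period $p$ to itself. Some row satisfies $\Theta^j(\text{row})=\text{row}$ with $j\ge1$, and it generates a preimage of $e$ with periods $(p,0)$ and $(0,jp')$.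

\subsection{The method}

We keep the triangular shape, which gives surjectivity, and destroy the property that a row of period $p$ is followed by a row of period $p$. For this we add variables that are computed \emph{within} a row, each from its left or right neighbor. On a finite segment such equations are solved in one sweep; on a cycle of length $p$ they may have no solution. Section~\ref{sec:pass} introduces these systems and shows on a small example how they force the horizontal period to be divisible by $3$, and then the period divided by $3$ to be divisible by $3$ again. To repeat this indefinitely with a finite system, we build a system that simulates itself on blocks of $L\times N$ cells. Section~\ref{sec:grid} forces every periodic solution to be cut into such blocks, Section~\ref{sec:system} defines what happens inside a block, and Section~\ref{sec:descent} proves the self-simulation and concludes by descent on the horizontal period. Section~\ref{sec:B} proves Theorem~\ref{thm:B}.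

\section{Pass systems}\label{sec:pass}

We write cells of $\mathbb{Z}^2$ as $(x,t)$ and think of $t$ as time and of the cells with fixed $t$ as a row. Let $Q=\mathbb{Z}/3=\{0,1,2\}$, let $F$ be the set of the $27$ maps $Q\to Q$, and put
\[
\varepsilon_1=\varepsilon_3=+1,\qquad \varepsilon_2=\varepsilon_4=-1 .
\]

\begin{definition}\label{def:pass}
A \emph{pass system} $R$ consists of a finite set $S$ of \emph{letters}, maps $\Phi_i:S^3\times Q^{i-1}\to F$ for $1\le i\le4$, and a map $\Psi:S^3\times Q^4\to S$. For a pair of maps $s:\mathbb{Z}^2\to S$ and $q=(q_1,\dots,q_4):\mathbb{Z}^2\to Q^4$ write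
\[
\mathbf{s}(x,t)=\bigl(s(x-1,t),s(x,t),s(x+1,t)\bigr),\qquad \iota_i(x,t)=q_i(x+\varepsilon_i,t).
\]
The pair $(s,q)$ is a \emph{history} of $R$ if for all $(x,t)$
\begin{itemize}
\item[(H1)] $q_i(x,t)=\Phi_i\bigl(\mathbf{s}(x,t-1),\iota_1(x,t),\dots,\iota_{i-1}(x,t)\bigr)\bigl(\iota_i(x,t)\bigr)$ for $1\le i\le4$,
\item[(H2)] $s(x,t)=\Psi\bigl(\mathbf{s}(x,t-1),\iota_1(x,t),\dots,\iota_4(x,t)\bigr)$.
\end{itemize}
\end{definition}

We call $q_i(\cdot,t)$ the $i$-th \emph{pass} of row $t$, $\iota_i(x,t)$ its \emph{incoming} and $q_i(x,t)$ its \emph{outgoing} value at $x$. Passes $1$ and $3$ carry a value of $Q$ from right to left, passes $2$ and $4$ from left to right. In pass $i$, a cell chooses a map in $F$ from the three letters below it and from what it received in the earlier passes, and applies this map to the incoming value. After the four passes it computes its letter.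

Identify $S$ with $\mathbb{Z}/|S|$, so that $A=S\times Q^4$ is an abelian group and a pair $(s,q)$ is a configuration over $A$. Let $G_R:A^{\mathbb{Z}^2}\to A^{\mathbb{Z}^2}$ be the map whose value at $(x,t)$ is the $5$-tuple of the differences (left side minus right side) of the equation (H2) and of the four equations (H1). It is a cellular automaton with neighborhood $\{-1,0,1\}\times\{-1,0\}$.

\begin{lemma}\label{lem:surj}
For every pass system $R$, the automaton $G_R$ is surjective, and $G_R^{-1}(0^{\mathbb{Z}^2})$ is the set of histories of $R$.
\end{lemma}

\begin{proof}
The second statement is the definition of $G_R$. For the first, by (F2) and translation invariance it suffices to realize a given target $e=(e_0,e_1,\dots,e_4)$ on a box $\{0,\dots,n\}^2$. Give all cells outside the box an arbitrary constant value and treat the rows $t=0,1,\dots,n$ in this order. In row $t$, for $i=1,2,3,4$ in this order, run through $x=n,\dots,0$ if $i$ is odd and through $x=0,\dots,n$ if $i$ is even, and set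
\begin{equation}\label{eq:solveq}
q_i(x,t):=e_i(x,t)+\Phi_i\bigl(\mathbf{s}(x,t-1),\iota_1(x,t),\dots,\iota_{i-1}(x,t)\bigr)\bigl(\iota_i(x,t)\bigr).
\end{equation}
Then set, for $0\le x\le n$,
\begin{equation}\label{eq:solves}
s(x,t):=e_0(x,t)+\Psi\bigl(\mathbf{s}(x,t-1),\iota_1(x,t),\dots,\iota_4(x,t)\bigr).
\end{equation}
Each right side contains only values that are already fixed: $\mathbf{s}(x,t-1)$ belongs to the previous row, $\iota_1,\dots,\iota_{i-1}$ to earlier passes, and $\iota_i(x,t)=q_i(x+\varepsilon_i,t)$ to the cell visited just before $x$ or to a cell outside the box. No value is changed after it is set, so $G_R(s,q)=e$ on the box.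
\end{proof}

The next example contains the main idea in miniature.

\begin{example}\label{ex:nine}
Let $|S|=1$ and $\Phi_2=\Phi_4=\mathrm{id}$. Let $\Phi_1$ be the map $z\mapsto z+1$, and let $\Phi_3$ be $z\mapsto z+1$ if $\iota_1=0$ and the identity otherwise. Consider one row of a history with period $(p,0)$, and omit $t$. Pass $1$ satisfies
\begin{equation}\label{eq:counter}
q_1(x)=q_1(x+1)+1 .
\end{equation}
Adding this over one period gives $p=0$ in $\mathbb{Z}/3$, so $3\mid p$. Moreover the cells with $\iota_1(x)=0$ form a residue class $x_0+3\mathbb{Z}$, which cuts the row into blocks of length $3$. Pass $3$ is copied unchanged through the two other cells of a block, so $\hat q(X):=q_3(x_0+3X)$ satisfies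
\[
\hat q(X)=q_3(x_0+3X+1)+1=q_3(x_0+3X+3)+1=\hat q(X+1)+1 .
\]
This is equation \eqref{eq:counter} again, now for a sequence of period $p/3$. Hence $3\mid p/3$.
\end{example}

The example has three ingredients: a grid of blocks that every periodic solution must carry, a pass that jumps from block to block because it is the identity inside a block, and an equation on the level of blocks that is a copy of an equation on the level of cells. The descent stops after one step, because the blocks reproduce only pass $1$ and not the whole system; indeed this system has histories with periods $(9,0)$ and $(0,1)$. Each further step would cost a further pass. To continue forever with four passes we use time: a block will be $L$ cells wide and $N$ rows high, it will store one letter of the system in binary, and passes $3$ and $4$, used in four different rows of the block, will play the four passes of the simulated row. Passes $1$ and $2$ are reserved for the grid. The result is the following.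

\begin{proposition}\label{prop:main}
There is a pass system without fully periodic histories.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:main}]
Let $R$ be such a system and $G=G_R$. By Lemma~\ref{lem:surj}, $G$ is surjective and the preimages of $0^{\mathbb{Z}^2}$ are the histories of $R$. None of them is fully periodic, while $0^{\mathbb{Z}^2}$ is.
\end{proof}

\section{Forcing a grid in periodic histories}\label{sec:grid}

Fix integers $L,N\ge1$. An \emph{address} is an element $h=(a,\tau)$ of the group $\mathbb{Z}/L\times\mathbb{Z}/N$; put $\xi=(1,0)$ and $\eta=(0,1)$. We want each letter to contain an address, the position of the cell in its block, with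
\begin{equation}\label{eq:grid}
h(x+1,t)=h(x,t)+\xi\qquad\text{and}\qquad h(x,t+1)=h(x,t)+\eta .
\end{equation}
These are two equations for each cell, and a pass system allows only one: every variable is defined by its equation, which is what makes $G_R$ surjective. So \eqref{eq:grid} cannot simply be imposed. We need a single rule for $h$ under which violations of \eqref{eq:grid} are incompatible with periodicity.

Say that there is a \emph{wall} at $(x,t)$ if $h(x,t)\ne h(x-1,t)+\xi$. A cell has two natural candidates for its next address, its own address plus $\eta$ and the address of its left neighbor plus $\xi+\eta$. They differ exactly at a wall. If a wall cell trusts itself, the wall stands; if it trusts its left neighbor, the wall moves one step to the right. No wall is ever created, so in a periodic history the number of walls per period is constant. When a moving wall runs into a standing one, this number drops. It therefore suffices to arrange that, if there are walls at all, some stand forever and some move forever. There are two obstacles.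

First, the walls may all look alike, and then a rule that sees only the letters below treats them alike. A pass breaks this symmetry. It cannot forbid walls outright: if it applies a map $f\in F$ at walls and the identity elsewhere, then $f$ has a cycle of some length $c\le3$, and the pass is solvable whenever the number of walls per period is a multiple of $c$. But it can \emph{mark} some walls and not others. Second, the marks must persist. If walls at mutual distance at least $2$ take turns, the even-numbered ones moving at even times and the odd-numbered ones at odd times, they never meet. So the mark is stored in the letter, and the new marking must reproduce the old one whenever the old one is of the right kind.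

\begin{definition}\label{def:layer}
Let $R$ be a pass system whose letters have, among their components, an address $h\in\mathbb{Z}/L\times\mathbb{Z}/N$ and a \emph{mark} $m\in\{0,1\}\subseteq Q$. Write the argument in $S^3$ as $(s^-,s^0,s^+)$, give components the same superscripts, and denote the components of the new letter $\Psi(s^-,s^0,s^+,\iota_1,\dots,\iota_4)$ by primes. The triple \emph{has a wall} if $h^0\ne h^-+\xi$. We say that $R$ has an \emph{address layer} if the following rules hold.
\begin{itemize}
\item[(A1)] $\Phi_1$ is the constant map with value $m^0$ if the triple has a wall, and the identity otherwise.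
\item[(A2)] $\Phi_2$ is the identity if the triple has no wall. If it has a wall, $\Phi_2$ maps $0\mapsto1$ and $2\mapsto0$, and it maps $1\mapsto2$ if $m^0=0$ and $\iota_1=1$, and $1\mapsto0$ otherwise.
\item[(A3)] $m'=1$ if the triple has a wall and $\Phi_2(\iota_2)=0$; otherwise $m'=0$.
\item[(A4)] $h'=h^0+\eta$ if $m'=1$, and $h'=h^-+\xi+\eta$ if $m'=0$.
\end{itemize}
\end{definition}

Pass $1$ tells each wall the old mark of the next wall to its right. Pass $2$ is a counter that only walls touch: outgoing value $0$ means that the wall is marked, and outgoing values $1$ and $2$ mean that it is the first or second unmarked wall after a marked one. The only choice arises at a wall that receives $1$. It becomes marked unless the old marks say that it was unmarked and the next wall was marked.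

The two smallest cases show the mechanism. Consider a row of a history with period $(p,0)$. If the row has one wall per period, all walls receive the same value in pass $2$ and hand it on to the next wall, so the map in (A2) has a fixed point; but neither of the two maps used at walls has one. If the row has two walls per period, the outgoing values follow the arrows $0\to1$, $1\to0$, $1\to2$, $2\to0$ with period $2$, so they alternate between $0$ and $1$, and every second wall is marked. If the old marks alternate too, a wall with old mark $0$ that received $1$ would send $2$; so the walls that receive $1$, and become marked, are those with old mark $1$. The marked walls stand, the unmarked ones move, and they collide.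

\begin{lemma}\label{lem:grid}
Let $R$ have an address layer. Then every fully periodic history of $R$ satisfies \eqref{eq:grid} for all $x,t$.
\end{lemma}

\begin{proof}
Let $(s,q)$ be a history with periods $(p,0)$ and $(0,p')$, $p,p'\ge1$, and let $h(x,t)$, $m(x,t)$ be the components of $s(x,t)$. Put
\[
W_t=\{x: h(x,t)\ne h(x-1,t)+\xi\},\qquad W_t^1=\{x:m(x,t+1)=1\}.
\]
The triple $\mathbf{s}(x,t)$ has a wall if and only if $x\in W_t$. So (A3) gives $W_t^1\subseteq W_t$, and together with (H1) for $i=2$ it gives
\begin{equation}\label{eq:mark}
m(x,t+1)=1\iff q_2(x,t+1)=0\qquad(x\in W_t).
\end{equation}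
Let $W_t^0=W_t\setminus W_t^1$. All these sets are invariant under translation by $p$; for such a set $E$, let $|E|_p$ be the number of its residue classes modulo $p$.

\emph{Step 1: $W_{t+1}\subseteq W_t^1\cup(W_t^0+1)$.} For $y\notin W_t^0$ we have $h(y,t+1)=h(y,t)+\eta$: for $y\in W_t^1$ this is (A4), and for $y\notin W_t$ rule (A4) gives $h(y,t+1)=h(y-1,t)+\xi+\eta=h(y,t)+\eta$. Now let $x\notin W_t^1$ and $x-1\notin W_t^0$. Then
\[
h(x,t+1)=h(x-1,t)+\xi+\eta=h(x-1,t+1)+\xi,
\]
that is, $x\notin W_{t+1}$.

\emph{Step 2: walls can be followed through time.} By Step 1, $|W_{t+1}|_p\le|W_t^1|_p+|W_t^0|_p=|W_t|_p$. The sequence $|W_t|_p$ has period $p'$ in $t$, so it is constant and equality holds. Hence the sets $W_t^1$ and $W_t^0+1$ are disjoint and their union is $W_{t+1}$, so that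
\[
\varphi_t:W_t\to W_{t+1},\qquad \varphi_t(x)=\begin{cases}x,&x\in W_t^1,\\ x+1,&x\in W_t^0,\end{cases}
\]
is a bijection. It is strictly increasing, since $x<y$ gives $\varphi_t(x)\le x+1\le y\le\varphi_t(y)$ and $\varphi_t$ is injective. It also carries the mark along:
\begin{equation}\label{eq:carry}
m(\varphi_t(x),t+1)=m(x,t+1)\qquad(x\in W_t).
\end{equation}
For $x\in W_t^1$ both sides are the same value. For $x\in W_t^0$ the right side is $0$, and the left side is $0$ because $x+1\notin W_t^1$ by disjointness.

Assume from now on that some $W_t$ is nonempty. Then all $W_t$ are nonempty, and they are unbounded in both directions. We derive a contradiction.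

\emph{Step 3: the marks are admissible.} Call a bi-infinite sequence of zeros and ones \emph{admissible} if it contains neither $11$ nor $000$. Fix $t$, enumerate $W_t=\{\cdots<x_i<x_{i+1}<\cdots\}$, and put
\[
\mu_i=m(x_i,t),\qquad \mu_i'=m(x_i,t+1),\qquad \kappa_i=\iota_2(x_i,t+1),
\]
the old mark, the new mark and the incoming counter value at the $i$-th wall. In row $t+1$ the maps $\Phi_1$ and $\Phi_2$ are the identity at cells outside $W_t$. Hence $\iota_1(x_i,t+1)=q_1(x_i+1,t+1)=\dots=q_1(x_{i+1},t+1)=\mu_{i+1}$ by (A1), and $\kappa_{i+1}=q_2(x_{i+1}-1,t+1)=\dots=q_2(x_i,t+1)$. Now \eqref{eq:mark} and (A2) read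
\begin{equation}\label{eq:kappa}
\mu_i'=1\iff\kappa_{i+1}=0,\qquad
\kappa_{i+1}=\begin{cases}1,&\kappa_i=0,\\ 2,&\kappa_i=1,\ \mu_i=0,\ \mu_{i+1}=1,\\ 0,&\text{otherwise.}\end{cases}
\end{equation}
The sequence $(\mu_i')$ is admissible, whatever the old marks are. If $\mu_i'=1$, then $\kappa_{i+1}=0$ and $\kappa_{i+2}=1$, so $\mu_{i+1}'=0$. If $\mu_i'=\mu_{i+1}'=\mu_{i+2}'=0$, then $\kappa_{i+1},\kappa_{i+2},\kappa_{i+3}$ are all nonzero; a nonzero value that follows a nonzero value is a $2$ after a $1$, so $\kappa_{i+2}=2$ and $\kappa_{i+3}=0$, a contradiction. The same holds with $t-1$ in place of $t$, and $\varphi_{t-1}$ is an increasing bijection that by \eqref{eq:carry} turns the new marks on $W_{t-1}$ into the old marks on $W_t$. So $(\mu_i)$ is admissible too.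

\emph{Step 4: $\mu_i'=\mu_i$ for all $i$.} Let $\mu_j'=1$; such $j$ exist by admissibility. Then $\kappa_{j+1}=0$, $\kappa_{j+2}=1$ and $\mu_{j+1}'=0$. Put $i=j+2$, so $\kappa_i=1$, and follow \eqref{eq:kappa}.
\begin{itemize}
\item[(a)] If $\mu_i=1$, then $\kappa_{i+1}=0$ and $\mu_i'=1$.
\item[(b)] If $\mu_i=0$ and $\mu_{i+1}=1$, then $\kappa_{i+1}=2$ and $\kappa_{i+2}=0$, so $\mu_i'=0$ and $\mu_{i+1}'=1$.
\item[(c)] If $\mu_i=\mu_{i+1}=0$, then $\mu_{i+2}=1$ by admissibility. We get $\kappa_{i+1}=0$, $\kappa_{i+2}=1$, and $\kappa_{i+3}=0$ because $\mu_{i+2}=1$. So $\mu_{i+2}'=1$.
\end{itemize}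
In each case there is an index $j'>j$ with $\mu_{j'}'=\mu_{j'}=1$. So we may take $j$ with $\mu_j'=\mu_j=1$. Then $\mu_{j+1}'=\mu_{j+1}=0$, and case (c) is excluded because it would give $\mu_{j+1}\mu_{j+2}\mu_{j+3}=000$. In case (a) both sequences read $101$ from index $j$ on, and in case (b) both read $1001$. Thus they agree up to and including a later index where both equal $1$, and by induction they agree at all indices $i\ge j$. With $w=|W_t|_p$ we have $x_{i+w}=x_i+p$, so both sequences have period $w$ in $i$ and agree everywhere.

\emph{Step 5: collision.} For $x\in W_t$, Step 4 at time $t+1$ and \eqref{eq:carry} give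
\[
m(\varphi_t(x),t+2)=m(\varphi_t(x),t+1)=m(x,t+1).
\]
So $\varphi_t$ maps $W_t^1$ into $W_{t+1}^1$ and $W_t^0$ into $W_{t+1}^0$: under the compositions $\varphi_{t+j-1}\circ\dots\circ\varphi_t$, a point $x\in W_t^1$ stays at $x$ and a point $x\in W_t^0$ goes to $x+j$. An admissible sequence contains a $1$, and the entry before it is $0$, so there is $i$ with $x_i\in W_t^0$ and $x_{i+1}\in W_t^1$. For $j=x_{i+1}-x_i$ the composition maps both points to $x_{i+1}$, although it is injective.

Hence $W_t=\emptyset$ for all $t$, which is the first equation of \eqref{eq:grid}. The second is the identity $h(y,t+1)=h(y,t)+\eta$ of Step 1, now valid for all $y$.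
\end{proof}

\begin{remark}
The vertical period is used in Step 2 to keep the number of walls constant. The horizontal period is used to count walls, to enumerate them by $\mathbb{Z}$, and to extend the agreement in Step 4 to the left. Without it the lemma fails. Let $LN>1$, let letters consist of $h$ and $m$ only, and let $\Phi_3=\Phi_4=\mathrm{id}$. For $h_0\ne0$ put $h(x,t)=x\xi+t\eta$ and $q_2(x,t)=2$ for $x<0$, put $h(x,t)=h_0+x\xi+t\eta$ and $q_2(x,t)=0$ for $x\ge0$, let $m(x,t)=1$ exactly for $x=0$, and let $q_1=1$, $q_3=q_4=0$ everywhere. This is a history with a wall that stands at $x=0$ forever.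
\end{remark}

\section{A system whose blocks compute its own rules}\label{sec:system}

\subsection{The plan of a block}

From now on $L=2^k$ with $k\ge2$ and $N=6L$, and residues are represented by $0,\dots,L-1$ and $0,\dots,N-1$. Once the grid is in place, the plane is cut into blocks of width $L$ and height $N$, and a cell knows its position $(a,\tau)$ in its block. A block stores one letter of the simulated history, one bit $b$ per cell, and its task is to produce the next simulated letter. For this it needs the letters of the two neighboring blocks, and it must take part in four simulated passes. These come one after another, since $\Phi_i$ depends on the incoming values of passes $1,\dots,i-1$. So the block computes five times, once for each $\Phi_i$ and once for $\Psi$. Its $6L$ rows are divided into six phases of $L$ rows. With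
\[
\tau_i=(i+1)L-1\qquad(1\le i\le5),\qquad \tau_5=N-1,
\]
the step from a row with time coordinate $\tau$ to the next row does the following.

\begin{center}
\begin{tabular}{ll}
\hline
value of $\tau$ & action\\
\hline
$0,\dots,L-1$ & copies of the bits $b$ travel $L$ cells to the right and to the left\\
$iL\quad(1\le i\le5)$ & a Turing machine is loaded with its input\\
$iL+1,\dots,iL+L-2$ & the machine makes $L-2$ steps\\
$\tau_i\quad(1\le i\le4)$ & simulated pass $i$ is run on pass $3$ ($i$ odd) or pass $4$ ($i$ even)\\
$\tau_5$ & the output of the machine becomes the new bits $b$\\
\hline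
\end{tabular}
\end{center}

Two difficulties remain. The first is circularity: the machine has to compute the rules of the system, and these rules contain the transition table of the machine. We avoid it by defining a system $R_{M,k}$ for \emph{every} machine $M$, in which loading writes a description of $M$ and the number $k$ on the tape, and by constructing one machine $M^*$ that evaluates the rules of $R_{M,k}$ with that description and $k$ given as data. Then we take $M=M^*$. The second is size: a letter must fit into $L$ bits and the computation into $L-2$ steps. Since $L=2^k$, while a letter has $2k$ plus a constant number of bits for fixed $M$ and the computation takes time polynomial in $k$, this holds for large $k$.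

\subsection{Machines}

Let
\[
I=\{0,1,\#,\square\}\times\{0,1\}^3\times Q^4,\qquad O=\{o_f:f\in F\}\sqcup\{\bar0,\bar1\}
\]
be the sets of \emph{input} and \emph{output symbols}, and fix an order of $I\sqcup O$ once and for all. A \emph{machine} $M$ is a Turing machine with one one-sided tape, with cells $0,1,2,\dots$, given by
\begin{itemize}
\item a tape alphabet $\Gamma=\{0,\dots,|\Gamma|-1\}$ whose first $|I|+|O|$ elements are identified, in the fixed order, with the elements of $I\sqcup O$;
\item a state set $\Sigma=\{0,\dots,|\Sigma|-1\}$ with $|\Sigma|\ge5$, whose first five elements are called $\mathrm{start}_1,\dots,\mathrm{start}_5$;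
\item a total transition map $\delta:\Sigma\times\Gamma\to\Sigma\times\Gamma\times\{-1,0,1\}$.
\end{itemize}
If the machine is in state $\sigma$ and scans the symbol $\gamma$, and $\delta(\sigma,\gamma)=(\sigma_1,\gamma_1,d)$, then in one step it writes $\gamma_1$, enters $\sigma_1$ and moves its head by $d$. Started on cell $0$, it is on a cell $\le j$ after $j$ steps. A state $\sigma$ is \emph{halting} if $\delta(\sigma,\gamma)=(\sigma,\gamma,0)$ for all $\gamma$; further steps then change nothing.

The \emph{description} $\langle M\rangle\in\{0,1\}^*$ lists the numbers $|\Gamma|$, $|\Sigma|$ and, for all pairs $(\sigma,\gamma)$ in lexicographic order, the numbers $\sigma,\gamma,\sigma_1,\gamma_1,d+1$. Each number is written in binary with doubled bits ($0\mapsto00$, $1\mapsto11$) and followed by the separator $01$. There are $|\Gamma||\Sigma|$ pairs, so $|\Gamma|,|\Sigma|\le|\langle M\rangle|$. For $a\ge0$ let $\operatorname{init}(a)=\operatorname{init}_{M,k}(a)$ be the letter at position $a$, counted from $0$, of the infinite word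
\[
\langle M\rangle\,\#\,1^k\,\#\,\square\square\square\cdots .
\]

\subsection{The system $R_{M,k}$}

Let $M$ be a machine and $k\ge2$. The letters of $R_{M,k}$ are the tuples
\[
s=(a,\tau,m,b,l,r,v,\gamma,\sigma)
\]
with address $h=(a,\tau)\in\mathbb{Z}/L\times\mathbb{Z}/N$, mark $m\in\{0,1\}$, bits $b,l,r\in\{0,1\}$, a register $v=(v_1,\dots,v_4)\in Q^4$, a tape symbol $\gamma\in\Gamma$ and a head field $\sigma\in\Sigma\cup\{\bot\}$, where $\bot$ means that no head is present. The bits $l$ and $r$ will receive the bits $b$ of the left and right neighboring blocks, and $v_i$ will store the incoming value of simulated pass $i$. We keep the conventions of Definition~\ref{def:layer}. The maps $\Phi_1,\Phi_2$ and the components $m',h'$ are given by (A1)--(A4), so $R_{M,k}$ has an address layer. The remaining rules follow.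
\begin{itemize}
\item[(B1)] $\Phi_3=f$ if $a^0=0$, $\tau^0\in\{\tau_1,\tau_3\}$ and $\gamma^0=o_f$ with $f\in F$; otherwise $\Phi_3=\mathrm{id}$.
\item[(B2)] $\Phi_4=f$ if $a^0=0$, $\tau^0\in\{\tau_2,\tau_4\}$ and $\gamma^0=o_f$ with $f\in F$; otherwise $\Phi_4=\mathrm{id}$.
\item[(B3)] If $\tau^0=N-1$, then $b'=1$ if $\gamma^0=\bar1$ and $b'=0$ otherwise. If $\tau^0\ne N-1$, then $b'=b^0$.
\item[(B4)] $(l',r')$ equals $(b^-,b^+)$ if $\tau^0=0$, equals $(l^-,r^+)$ if $1\le\tau^0\le L-1$, and equals $(l^0,r^0)$ otherwise.
\item[(B5)] If $\tau^0=\tau_i$ with $1\le i\le4$, then $v_i'=\iota_3$ for odd $i$, $v_i'=\iota_4$ for even $i$, and $v_j'=v_j^0$ for $j\ne i$. Otherwise $v'=v^0$.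
\item[(B6)] \emph{Load.} If $\tau^0=iL$ with $1\le i\le5$, then $\gamma'=(\operatorname{init}(a^0),b^0,l^0,r^0,v^0)\in I$, and $\sigma'=\mathrm{start}_i$ if $a^0=0$, $\sigma'=\bot$ if $a^0\ne0$.
\item[(B7)] \emph{Compute.} Let $iL+1\le\tau^0\le iL+L-2$ with $1\le i\le5$. Then $\gamma'=\gamma^0$ if $\sigma^0=\bot$, and otherwise $\gamma'$ is the symbol written by $\delta(\sigma^0,\gamma^0)$. Further, $\sigma'$ is the state entered by $\delta(\sigma^-,\gamma^-)$ if $\sigma^-\ne\bot$ and the move is $+1$; else the state entered by $\delta(\sigma^0,\gamma^0)$ if $\sigma^0\ne\bot$ and the move is $0$; else the state entered by $\delta(\sigma^+,\gamma^+)$ if $\sigma^+\ne\bot$ and the move is $-1$; else $\bot$.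
\item[(B8)] For all other values of $\tau^0$, $(\gamma',\sigma')=(\gamma^0,\sigma^0)$.
\end{itemize}

A letter is encoded by concatenating binary codes of fixed length of its components: $k$ bits for $a$, $k+3$ bits for $\tau$ (as $N<2^{k+3}$), one bit for each of $m,b,l,r$, two bits for each coordinate of $v$, $\lceil\log_2|\Gamma|\rceil$ bits for $\gamma$, and $\lceil\log_2(|\Sigma|+1)\rceil$ bits for $\sigma$, with $\bot$ coded as the number $|\Sigma|$. This is an injection $\operatorname{enc}:S\to\{0,1\}^K$ with
\[
K=K_{M,k}=k+(k+3)+4+8+\lceil\log_2|\Gamma|\rceil+\lceil\log_2(|\Sigma|+1)\rceil .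
\]
Let $\operatorname{dec}:\{0,1\}^K\to S$ be the map with $\operatorname{dec}\circ\operatorname{enc}=\mathrm{id}$ that sends every word outside the image of $\operatorname{enc}$ to the letter with code $0^K$. With this total decoding map, any $K$ bits on the tape stand for a letter.

\subsection{One machine for all rule sets}

\begin{lemma}\label{lem:machine}
There are a machine $M^*$ and a polynomial $\theta$ with the following property. Let $M$ be any machine, $k\ge2$, $K=K_{M,k}$ and $1\le i\le5$. Start $M^*$ in state $\mathrm{start}_i$ on cell $0$ of a tape whose cell $a$ contains $(\operatorname{init}_{M,k}(a),\beta_a,\lambda_a,\rho_a,w_a)\in I$ for all $a\ge0$, with arbitrary bits $\beta_a,\lambda_a,\rho_a$ and arbitrary $w_a\in Q^4$. Put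
\[
s^0=\operatorname{dec}(\beta_0\cdots\beta_{K-1}),\quad s^-=\operatorname{dec}(\lambda_0\cdots\lambda_{K-1}),\quad s^+=\operatorname{dec}(\rho_0\cdots\rho_{K-1}),\quad(\iota_1,\dots,\iota_4)=w_0 .
\]
Then $M^*$ never moves left from cell $0$, it is in a halting state after at most $\theta(|\langle M\rangle|+k)$ steps, and on the final tape, with all maps those of $R_{M,k}$,
\begin{itemize}
\item if $i\le4$, cell $0$ contains $o_f$ with $f=\Phi_i(s^-,s^0,s^+,\iota_1,\dots,\iota_{i-1})$;
\item if $i=5$, cells $0,\dots,K-1$ contain $\overline{c_0},\dots,\overline{c_{K-1}}$, where $c_0\cdots c_{K-1}$ is the word $\operatorname{enc}\Psi(s^-,s^0,s^+,\iota_1,\dots,\iota_4)$.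
\end{itemize}
\end{lemma}

\begin{proof}
Put $n=|\langle M\rangle|+k$. We first describe the computation on a machine with several tapes and then simulate it on one tape.

\emph{Several tapes.} The machine has a read-only input tape with the tracks $\operatorname{init},\beta,\lambda,\rho,w$ and a fixed number of work tapes. All tapes are one-sided with recognizable left ends, and $i$ is kept in the finite control.
\begin{enumerate}
\item \emph{Parameters.} Copy the part of the $\operatorname{init}$ track before the first $\#$, which is $\langle M\rangle$, and the part between the two symbols $\#$, which is $1^k$. Undo the doubling of bits and read off $|\Gamma|$ and $|\Sigma|$. Compute $L$, $N$, $\tau_1,\dots,\tau_5$ in binary, each with $O(k)$ bits, and compute $K$ in unary; $K=O(n)$ because $|\Gamma|,|\Sigma|\le n$.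
\item \emph{Arguments.} Read $w_0$ into the finite control. Copy the first $K$ bits of each of the tracks $\beta,\lambda,\rho$ and split them into fields. Such a word is in the image of $\operatorname{enc}$ if and only if the $\tau$-field is $<N$, the four fields of $v$ are $<3$, the $\gamma$-field is $<|\Gamma|$ and the $\sigma$-field is $\le|\Sigma|$. Test this, and replace the word by $0^K$ if the test fails. The results are the codes of $s^0,s^-,s^+$.
\item \emph{The maps $\Phi_i$.} Decide whether there is a wall by testing $a^0\equiv a^-+1\pmod L$ and $\tau^0=\tau^-$. By (A1), (A2), (B1), (B2), the map $\Phi_i$ depends only on this, on $m^0$ and $\iota_1$, on comparisons of $a^0$ with $0$ and of $\tau^0$ with $\tau_1,\dots,\tau_4$, and on whether $\gamma^0$ is the number of some $o_f$. These $27$ numbers do not depend on $M$. If $i\le4$, stop with $f=\Phi_i(\cdots)$ in the finite control.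
\item \emph{The map $\Psi$.} If $i=5$, compute the fields of the new letter. The mark $m'$ depends on the wall test, $m^0$, $\iota_1$ and $\iota_2$, and $h'$ needs increments modulo $L$ and $N$. The case distinctions in (B3)--(B8) are finitely many comparisons of $\tau^0$ with $0$, $L-1$, $N-1$, $\tau_j$, $jL$, $jL+1$, $jL+L-2$, and (B3)--(B5) then only copy fields or test whether $\gamma^0$ is the number of $\bar1$. In (B6), $\operatorname{init}(a^0)$ is the letter of $\langle M\rangle$ at position $a^0$ if $a^0<|\langle M\rangle|$, it is $\#$ if $a^0\in\{|\langle M\rangle|,|\langle M\rangle|+k+1\}$, it is $1$ if $|\langle M\rangle|<a^0\le|\langle M\rangle|+k$, and it is $\square$ otherwise; the number of the resulting element of $I$ is found in a fixed finite table. In (B7), at most three entries of $\delta$ are looked up in the list $\langle M\rangle$. Stop with the word $c_0\cdots c_{K-1}$ at the left end of a work tape, followed by an end marker.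
\end{enumerate}
All numbers and words handled have length $O(n)$, and each item is a bounded number of copies, comparisons, increments and searches through $\langle M\rangle$. So the total time is at most $\theta_0(n)$ for a polynomial $\theta_0$ that does not depend on $M$, $k$, $i$, the bits or the $w_a$.

\emph{One tape.} Let $M^*$ have tape alphabet $I\sqcup O\sqcup(I\times D)$, where an element of the finite set $D$ describes extra tracks: a flag for cell $0$, one symbol for each work tape, and for each of the finitely many simulated heads a flag that tells whether it is on this cell. A symbol of $I$ is treated as that symbol with blank extra tracks. In its first step $M^*$ flags cell $0$, puts all head flags there and records $i$ in its state. To simulate one step, it sweeps right from cell $0$ until it has met all head flags, whose number is fixed, and collects the scanned symbols. Then, for each simulated tape in turn, it walks from cell $0$ to the head flag, writes the new symbol, moves the flag and returns. After $j$ simulated steps all head flags are on cells $\le j$, so each simulated step costs $O(\theta_0(n)+1)$ steps and the whole simulation $O((\theta_0(n)+1)^2)$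 steps. The flag on cell $0$ keeps $M^*$ from moving left there. At the end $M^*$ returns to cell $0$. If $i\le4$, it writes $o_f$ and enters a halting state. If $i=5$, it moves right, overwrites cells $0,\dots,K-1$ by $\overline{c_0},\dots,\overline{c_{K-1}}$ as it reads the $c_a$ from the work track, and enters a halting state at the end marker. Transitions that were not specified are filled in arbitrarily to make $\delta$ total. This is one fixed machine, for which $\langle M\rangle$ and $k$ are data, and its running time is bounded by a polynomial $\theta(n)$.
\end{proof}

\subsection{The choice of $R$}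

The length $|\langle M^*\rangle|$ is a constant and $\theta$ is a polynomial, so we can fix $k\ge2$ with
\begin{equation}\label{eq:time}
\theta(|\langle M^*\rangle|+k)\le2^k-2=L-2 .
\end{equation}
Let $R=R_{M^*,k}$ and $K=K_{M^*,k}$. Then
\begin{equation}\label{eq:space}
K\le L-2 .
\end{equation}
Indeed, started in $\mathrm{start}_5$ as in Lemma~\ref{lem:machine} with $M=M^*$, the machine changes cell $K-1$ from a symbol of $I$ to a symbol of $O$ in some step $j\le L-2$, and its $j$-th step takes place on a cell $\le j-1$; so $K-1\le L-3$.

\section{Self-simulation and descent}\label{sec:descent}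

\begin{proposition}\label{prop:sim}
Let $(s,q)$ be a history of $R$ with $a(x,t)=x\bmod L$ and $\tau(x,t)=t\bmod N$ for all $x,t$. For $X,T\in\mathbb{Z}$ put
\begin{align*}
\hat s(X,T)&=\operatorname{dec}\bigl(b(LX,NT)\,b(LX+1,NT)\cdots b(LX+K-1,NT)\bigr),\\
\hat q_i(X,T+1)&=\begin{cases}q_3\bigl(LX,\,NT+(i+1)L\bigr),&i=1,3,\\ q_4\bigl(LX,\,NT+(i+1)L\bigr),&i=2,4.\end{cases}
\end{align*}
Then $(\hat s,\hat q)$ is a history of $R$.
\end{proposition}

\begin{proof}
Fix $T$ and write $\hat\iota_i(X)=\hat q_i(X+\varepsilon_i,T+1)$. We verify (H1) and (H2) for $(\hat s,\hat q)$ at all cells $(X,T+1)$. For $0\le j<N$, row $NT+j+1$ is produced from row $NT+j$, where every cell has $\tau=j$. \emph{Segment} $X$ consists of the columns $LX,\dots,LX+L-1$; by \eqref{eq:space} the bits that define $\hat s(X,T)$ lie in it.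

\emph{Bits of the neighbors.} By (B3), $b(x,t)=b(x,NT)$ for $NT\le t\le NT+N-1$. By (B4) and induction on $j$,
\[
l(x,NT+j)=b(x-j,NT),\qquad r(x,NT+j)=b(x+j,NT)\qquad(1\le j\le L):
\]
the case $j=1$ is the rule for $\tau^0=0$, and the rule for $\tau^0=j\le L-1$ gives $l(x,NT+j+1)=l(x-1,NT+j)$ and $r(x,NT+j+1)=r(x+1,NT+j)$. For $\tau^0\ge L$ these bits are kept. So on the rows $NT+L,\dots,NT+N-1$ we have $l(x,\cdot)=b(x-L,NT)$ and $r(x,\cdot)=b(x+L,NT)$.

\emph{Passes.} Let $1\le i\le4$ and $t_i=NT+(i+1)L$. Row $t_i$ is produced from row $NT+\tau_i$. If $i$ is odd, (B1) makes $\Phi_3$ the identity at all cells $x\not\equiv0\pmod L$, so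
\[
\iota_3(LX,t_i)=q_3(LX+1,t_i)=\dots=q_3(LX+L,t_i)=\hat q_i(X+1,T+1)=\hat\iota_i(X).
\]
If $i$ is even, (B2) makes $\Phi_4$ the identity at these cells, so
\[
\iota_4(LX,t_i)=q_4(LX-1,t_i)=\dots=q_4(LX-L,t_i)=\hat q_i(X-1,T+1)=\hat\iota_i(X).
\]
By (B5) this incoming value is stored in $v_i$ and kept until $\tau=\tau_i$ comes again, and by (B1), (B2) and (H1) the outgoing value at $LX$ is obtained from it by the map named on the tape:
\begin{align}
v_i(LX,t)&=\hat\iota_i(X)&&\text{for }t_i\le t\le NT+N,\label{eq:reg}\\
\hat q_i(X,T+1)&=f\bigl(\hat\iota_i(X)\bigr)&&\text{if }\gamma(LX,NT+\tau_i)=o_f,\ f\in F.\label{eq:out}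
\end{align}

\emph{Computations.} Let $1\le i\le5$. By (B6) and the first paragraph, in row $NT+iL+1$ the cell $LX+a$, $0\le a<L$, has tape symbol
\[
\bigl(\operatorname{init}(a),\ b(LX+a,NT),\ b(L(X-1)+a,NT),\ b(L(X+1)+a,NT),\ v(LX+a,NT+iL)\bigr),
\]
with $\sigma=\mathrm{start}_i$ for $a=0$ and $\sigma=\bot$ for $a\ne0$. Extend these $L$ symbols to an infinite tape as in Lemma~\ref{lem:machine} with $M=M^*$, using $\operatorname{init}(a)$ and arbitrary other entries in the cells $a\ge L$, and let $\mathcal{C}_X(j)$ be the configuration of $M^*$ after $j$ steps on this tape. We claim that for $0\le j\le L-2$ and all $X$, the fields $\gamma,\sigma$ of segment $X$ in row $NT+iL+1+j$ show cells $0,\dots,L-1$ of $\mathcal{C}_X(j)$: the symbols agree, the cell under the head carries the state, and all other cells carry $\bot$. This holds for $j=0$. Let it hold for some $j\le L-3$. Row $NT+iL+1+j$ has $\tau=iL+1+j\le iL+L-2$, so (B7) applies. In each segment the head is at a position between $0$ and $j\le L-3$. It does not move left from position $0$ by Lemma~\ref{lem:machine}, and it moves to a position $\le L-2$. So no head enters another segment, the state conditions in (B7) are met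 in each segment exactly at the cell to which its head moves, and (B7) performs one step of $M^*$ in each segment. This proves the claim.

For $j=L-2$ the row is $NT+iL+L-1=NT+\tau_i$. By \eqref{eq:time} the machine has halted, so in this row segment $X$ shows the first $L$ cells of the final tape of Lemma~\ref{lem:machine}. The arguments are
\[
s^0=\hat s(X,T),\qquad s^-=\hat s(X-1,T),\qquad s^+=\hat s(X+1,T),
\]
and $w_0=v(LX,NT+iL)$, whose $j$-th coordinate is $\hat\iota_j(X)$ for every $j<i$ by \eqref{eq:reg}, since $t_j\le NT+iL$. Write $\hat{\mathbf{s}}$ for the triple $(s^-,s^0,s^+)$.

For $i\le4$ we get $\gamma(LX,NT+\tau_i)=o_f$ with $f=\Phi_i(\hat{\mathbf{s}},\hat\iota_1(X),\dots,\hat\iota_{i-1}(X))$, and \eqref{eq:out} is (H1) at $(X,T+1)$. For $i=5$ we get $\gamma(LX+a,NT+N-1)=\overline{c_a}$ for $0\le a<K$, where $c=\operatorname{enc}\Psi(\hat{\mathbf{s}},\hat\iota_1(X),\dots,\hat\iota_4(X))$. By (B3), $b(LX+a,N(T+1))=c_a$, and so $\hat s(X,T+1)=\operatorname{dec}(c)=\Psi(\hat{\mathbf{s}},\hat\iota_1(X),\dots,\hat\iota_4(X))$, which is (H2).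
\end{proof}

Proposition~\ref{prop:sim} does not assume periodicity; it needs only the grid. Periodicity enters through Lemma~\ref{lem:grid} and through the descent.

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Suppose that $R$ has a fully periodic history. By (F1) there is a least $p\ge1$ such that some history has periods $(p,0)$ and $(0,p')$ for some $p'\ge1$; take such a history $(s,q)$. By Lemma~\ref{lem:grid}, $h(x,t)=h(0,0)+x\xi+t\eta$. A translation, which preserves histories and their periods, makes $h(0,0)=0$, so that $a(x,t)=x\bmod L$ and $\tau(x,t)=t\bmod N$. These components have the periods of $s$, hence $L\mid p$ and $N\mid p'$. By Proposition~\ref{prop:sim}, $(\hat s,\hat q)$ is a history of $R$, and by its definition it has periods $(p/L,0)$ and $(0,p'/N)$. Since $1\le p/L<p$, this contradicts the choice of $p$.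
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\section{All alphabets and all dimensions $d\ge2$}\label{sec:B}

Throughout this section $R$ is a pass system without fully periodic histories, $A=S\times Q^4$, $G=G_R$, and $g:A^6\to A$ is the local rule of $G$ for the neighborhood $\{-1,0,1\}\times\{-1,0\}$.

\subsection{One period gives two}

The pigeonhole argument of Section~\ref{sec:yes} works in the plane once one period is given, with strips parallel to that period in place of words.

\begin{lemma}\label{lem:oneperiod}
No history of $R$ has a nonzero period.
\end{lemma}

\begin{proof}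
Let $\alpha\in A^{\mathbb{Z}^2}$ be a history with period $\vec p\ne0$. We construct a fully periodic history, which is a contradiction. Call a translate of the neighborhood a \emph{window}; a configuration is a history if and only if $g$ gives $0$ on the contents of each window.

Choose $\vec v\in\mathbb{Z}^2$ linearly independent of $\vec p$, and let $\beta(\vec y)\in\mathbb{R}$ be the $\vec v$-coordinate of $\vec y$ in the basis $(\vec p,\vec v)$ of $\mathbb{R}^2$. Replacing $\vec v$ by a multiple divides the linear function $\beta$ by that multiple, so we may assume that $\beta$ varies by less than $1$ on every translate of $[-1,1]^2$. The strips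
\[
Y_j=\{\vec y\in\mathbb{Z}^2:j\le\beta(\vec y)<j+1\}=Y_0+j\vec v\qquad(j\in\mathbb{Z})
\]
partition $\mathbb{Z}^2$ and are invariant under translation by $\vec p$. Every window lies in $Y_j\cup Y_{j+1}$ for some $j$: take the integer part of the least value of $\beta$ on it. Each coset of $\mathbb{Z}\vec p$ in $Y_0$ meets the bounded parallelogram spanned by $\vec p$ and $\vec v$, so $Y_0$ is a finite union of such cosets and carries only finitely many patterns with period $\vec p$. Hence there are $i<j$ with $\alpha(\vec y+i\vec v)=\alpha(\vec y+j\vec v)$ for all $\vec y\in Y_0$.

Let $\alpha'$ be the configuration with period $(j-i)\vec v$ that agrees with $\alpha$ on $Y_i\cup\dots\cup Y_{j-1}$. It also has period $\vec p$, so it is fully periodic. By the choice of $i$ and $j$ it agrees with $\alpha$ on $Y_j$ as well. Translation by a multiple of $(j-i)\vec v$ moves any window into $Y_{j'}\cup Y_{j'+1}$ with $i\le j'\le j-1$, where $\alpha'=\alpha$. So the contents of every window of $\alpha'$ occur in a window of $\alpha$, and $\alpha'$ is a history.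
\end{proof}

\subsection{Writing letters of $A$ over $B$}

Let $d\ge2$ and $|B|\ge2$, and rename letters so that $0,1\in B$. Write points of $\mathbb{Z}^d$ as $(x,t,z)$ with $z\in\mathbb{Z}^{d-2}$, and let $\vec e_1,\vec e_2$ be the first two unit vectors. We want to run $G$ on elements of $A$ written as binary words along $\vec e_1$. The difficulty is that $H$ must be surjective on all of $B^{\mathbb{Z}^d}$, and most configurations are not neatly cut into code words. We put each code word into a frame that can be recognized locally and that $H$ never changes, and we let $H$ use a default value where a neighboring code word is missing. The triangular solution of Lemma~\ref{lem:surj} then works for any arrangement of frames.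

Choose $n\ge1$ with $2^n\ge|A|$ and an injection $A\to\{0,1\}^n$ with image $C$. Let $\ell=2n+4$ and, for $w\in\{0,1\}^n$,
\[
U(w)=0\,1\,1\,0\,w_1\,0\,w_2\,0\cdots w_n\,0 ,
\]
a word of length $\ell$ with offsets $0,\dots,\ell-1$. Offsets $1$ and $2$ carry $1$, and all odd offsets $\ge3$, including $\ell-1$, carry $0$. An \emph{occurrence} in $c\in B^{\mathbb{Z}^d}$ is a point $\vec y$ such that $c(\vec y),c(\vec y+\vec e_1),\dots,c(\vec y+(\ell-1)\vec e_1)$ is a word $U(w)$ with $w\in C$. These $\ell$ points are its \emph{cells}, those at offsets $4,6,\dots,2n+2$ are its \emph{data cells}, and its \emph{value} is the element of $A$ with code $w$.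

\begin{lemma}\label{lem:occ}
\begin{itemize}
\item[(i)] If $\vec y$ and $\vec y+j\vec e_1$ with $0<j<\ell$ are occurrences in $c$, then $j=\ell-1$. Hence a data cell of an occurrence is not a cell of another occurrence.
\item[(ii)] Let $c'$ arise from $c$ by writing words of $C$ into the data cells of some occurrences of $c$ and changing nothing else. Then $c$ and $c'$ have the same occurrences.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The second occurrence requires the letter $1$ at offsets $j+1$ and $j+2$ from $\vec y$. If $j\le\ell-3$, one of these two offsets is odd, it is at least $3$ because $j+1\ge2$, and it is at most $\ell-1$; there the first occurrence has $0$. If $j=\ell-2$, then offset $j+1=\ell-1$ has $0$. So $j=\ell-1$, and the only common cell is the last cell of the first occurrence and the first cell of the second, a data cell of neither.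

(ii) Let $\vec y$ be an occurrence in $c$. By (i), the only cells of $\vec y$ that can change are its own data cells, and these spell a word of $C$ in $c'$. So $\vec y$ is an occurrence in $c'$. Conversely, suppose that $\vec y$ is an occurrence in $c'$ but not in $c$. Then one of its cells was changed, and this is a data cell of an occurrence $\vec y_1\ne\vec y$ of $c$. As $\vec y_1$ is also an occurrence in $c'$, this contradicts (i) for $c'$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

Fix a default element of $A$. For $c\in B^{\mathbb{Z}^d}$ and $\vec y\in\mathbb{Z}^d$, let $\operatorname{val}_c(\vec y)$ be the value of $\vec y$ if $\vec y$ is an occurrence in $c$, and the default element otherwise. Define $H(c)$ as follows: at each occurrence $\vec y$ of $c$, write into the data cells the code of $g$ applied to the six elements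
\[
\operatorname{val}_c(\vec y+i\ell\vec e_1+j\vec e_2),\qquad i\in\{-1,0,1\},\ j\in\{-1,0\},
\]
and leave all other cells unchanged. By Lemma~\ref{lem:occ}(i) a cell is a data cell of at most one occurrence, and everything is decided within a bounded distance by a rule that does not depend on the position. So $H$ is a cellular automaton over $B$. By Lemma~\ref{lem:occ}(ii), $c$ and $H(c)$ have the same occurrences.

\emph{$H$ is surjective.} Let $e\in B^{\mathbb{Z}^d}$ and a finite box be given, and let $\mathcal{O}$ be the finite set of occurrences of $e$ that have a cell in the box. We look for $c$ that equals $e$ except in the data cells of the occurrences in $\mathcal{O}$, where it has words of $C$. By Lemma~\ref{lem:occ}(ii), every such $c$ has the same occurrences as $e$, so $\operatorname{val}_c(\vec y)=\operatorname{val}_e(\vec y)$ is fixed in advance for $\vec y\notin\mathcal{O}$. The unknowns are the values $(s,q_1,\dots,q_4)\in A$ at the points of $\mathcal{O}$, and we require that the value of $H(c)$ at each $\vec y\in\mathcal{O}$ be $\operatorname{val}_e(\vec y)$. These are the equations \eqref{eq:solveq} and \eqref{eq:solves} with the neighbors of $\vec y$ taken at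 $\vec y+i\ell\vec e_1+j\vec e_2$. Treat the points of $\mathcal{O}$ by increasing $t$; for fixed $t$ determine, for $i=1,\dots,4$ in turn, the components $q_i$ by decreasing $x$ if $i$ is odd and by increasing $x$ if $i$ is even, and then the components $s$. As in Lemma~\ref{lem:surj}, each right side contains only values already fixed. Now take a cell of the box. If it is a data cell of an occurrence, that occurrence lies in $\mathcal{O}$ and $H(c)=e$ there by construction. Otherwise $H(c)=c=e$ there. By (F2), $H$ is surjective.

\emph{A periodic configuration whose preimages encode histories.} Let $w^0\in C$ be the code of $0\in A$, and let $e^*(x,t,z)$ be the letter of $U(w^0)$ at offset $x\bmod\ell$. This configuration is periodic, and every point with $x\in\ell\mathbb{Z}$ is an occurrence of value $0$. There are no others: an occurrence at $x=\ell X+j$ with $0<j<\ell$ would have $j=\ell-1$ by Lemma~\ref{lem:occ}(i), and then it would be at distance $1\ne\ell-1$ from the occurrence at $\ell(X+1)$, against the same lemma. Let $H(c)=e^*$. Then the occurrences of $c$ are the points with $x\in\ell\mathbb{Z}$, the default value is never used, and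
\[
\alpha(X,T)=\operatorname{val}_c(\ell X,T,0)
\]
satisfies $G(\alpha)=0^{\mathbb{Z}^2}$. So $\alpha$ is a history of $R$.

\emph{$H_P$ is not surjective.} If such a $c$ were fully periodic, then by (F1) it would have periods $j\ell\vec e_1$ and $j\vec e_2$ for some $j\ge1$, and $\alpha$ would have periods $(j,0)$ and $(0,j)$. But $R$ has no fully periodic history. So $e^*$ has no periodic preimage.

\emph{Single periods for $d=2$.} Suppose that $H(c)=e^*$ and that $c$ has a period $\vec p\ne0$. Translation by $\vec p$ preserves the set $\ell\mathbb{Z}\times\mathbb{Z}$ of occurrences of $c$, so $\vec p=(\ell X_0,T_0)$ with integers $X_0,T_0$, and $\alpha$ has the period $(X_0,T_0)\ne0$. This contradicts Lemma~\ref{lem:oneperiod}.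

\emph{The classification.} If $|B|=1$, there is a single configuration, it is periodic, and both sides of \eqref{eq:surj} hold. If $d=1$, \eqref{eq:surj} is the one-dimensional fact from \cite{lecture} recalled in the introduction. If $d\ge2$ and $|B|\ge2$, the automaton $H$ violates \eqref{eq:surj}. This proves Theorem~\ref{thm:B}. The hypothesis $|B|\ge2$ was used to write the words $U(w)$, and $d\ge2$ to have the direction $\vec e_2$ for the time coordinate of $R$. \hfill$\square$

\begin{thebibliography}{1}

\bibitem{lecture}
\emph{Lecture 2: More on cellular automata},
\texttt{https://cs.ioc.ee/ewscs/2015/kari/kari-slides2.pdf}.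

\end{thebibliography}
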